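# Coprime matchings between divisors and intervals, through a Vandermonde determinant

## Chinese remainders settle $n=\prod p^{\,p-1}$

Take a natural number $n$ and list its positive divisors. If there are $N$ of them, can we pair them off with the integers $1,2,\dots,N$, each divisor with one integer, so that the two members of every pair are coprime? Throughout, $D(n)=\{d>0: d\mid n\}$, $\tau(n)=\#D(n)$, and $v_p(d)$ is the exponent of the prime $p$ in $d$.

**Definition (matchable).** The number $n$ is *matchable* if there is a bijection $\sigma:\{1,\dots,\tau(n)\}\to D(n)$ with $\gcd(m,\sigma(m))=1$ for all $m$.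

For instance $n=10$ is matchable: pair the divisors $1,2,5,10$ with $2,3,4,1$ respectively.

There is a family where the matching can simply be written down. Let $p_1,\dots,p_k$ be distinct primes and let
$$n=\prod_{i=1}^k p_i^{\,p_i-1},\qquad\text{so}\qquad \tau(n)=\prod_{i=1}^k p_i .$$

**Special case.** Such an $n$ is matchable.

**Proof.** Write $N=\tau(n)=\prod p_i$. A divisor of $n$ is a choice of exponents $(e_1,\dots,e_k)$ with $0\le e_i\le p_i-1$. By the Chinese remainder theorem, an integer $m\in\{1,\dots,N\}$ is determined by its residues $(m \bmod p_1,\dots,m\bmod p_k)$, and every tuple of residues occurs exactly once. So the rule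
$$\sigma(m)=\prod_{i=1}^k p_i^{\,m \bmod p_i}$$
is a bijection from $\{1,\dots,N\}$ to $D(n)$. If $p_i\mid m$, then $p_i$ has exponent $0$ in $\sigma(m)$. Hence no $p_i$ divides both, and $\gcd(m,\sigma(m))=1$. $\blacksquare$

With $n=18=2\cdot 3^2$ and $N=6$, the rule gives
$$1\mapsto 6,\quad 2\mapsto 9,\quad 3\mapsto 2,\quad 4\mapsto 3,\quad 5\mapsto 18,\quad 6\mapsto 1,$$
and all six pairs are coprime.

Two features of this proof are worth noting. It uses nothing about $1,\dots,N$ except that it is a complete residue system modulo $\prod p_i$, so any $N$ consecutive integers would do. And it gives more than coprimality: $v_{p}(\sigma(m))$ equals the residue $m \bmod p$ for each prime $p\mid n$.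

What changes when the exponents $a_i$ of $n$ are smaller than $p_i-1$? The interval $\{1,\dots,\tau(n)\}$ is then shorter than a full period, and its elements no longer form a product set of residues. The obvious repair is to truncate, sending $m$ to $\prod p_i^{\min(m\bmod p_i,\,a_i)}$. This keeps coprimality but is not injective: for $n=10$ both $m=1$ and $m=3$ go to $10$. So the general case needs another argument.

## M-numbers, and a few cases by hand

**Definition (M-number).** The number $n$ is an *M-number* if it is not divisible by $p^p$ for any prime $p$. Equivalently, writing $n=\prod_{i=1}^k p_i^{a_i}$ with distinct primes $p_i$ and $a_i\ge1$, we have $a_i\le p_i-1$ for all $i$.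

All squarefree numbers are M-numbers, and so is $18=2\cdot 3^2$. The numbers $4=2^2$ and $27=3^3$ are not. The special case above concerns the M-numbers in which every exponent is as large as allowed.

The problem comes from "Matchable numbers", https://math.dartmouth.edu/~carlp/matchabletalk.pdf. It is known (McNew, Pomerance) that the non-matchable M-numbers have asymptotic density $0$: their proportion among the integers up to $x$ tends to $0$ as $x\to\infty$. The conjecture there says that there are none at all, and we shall prove it.

**Theorem 1.** Every M-number is matchable.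

Here are the smallest cases by hand.

For a prime power $n=p^a$ with $a\le p-1$, the integers $1,\dots,a+1$ contain at most one multiple of $p$, namely $p$ itself when $a=p-1$. If it occurs, match it with the divisor $1$; match everything else arbitrarily.

For $n=pq$ with primes $p<q$, the integers are $1,2,3,4$. If $p=2$, take $pq\leftrightarrow 1$, $2\leftrightarrow 3$, $q\leftrightarrow 2$, $1\leftrightarrow 4$. If $p\ge3$, take $pq\leftrightarrow1$, $1\leftrightarrow 3$, $p\leftrightarrow 2$, $q\leftrightarrow 4$. All these pairs are coprime because $q$ is odd in both cases and $p$ is odd in the second.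

The M-number condition is not necessary for matchability: $n=4$ is matchable via $1\leftrightarrow2$, $2\leftrightarrow1$, $4\leftrightarrow3$. We return below to the sense in which the condition is nevertheless the right one.

## Hall's condition and the rounding errors in it

We want a perfect matching in a bipartite graph, so the first tool to try is Hall's theorem: a perfect matching between $D(n)$ and $\{1,\dots,N\}$ exists if and only if every $S\subseteq D(n)$ has at least $\#S$ neighbors, where the neighbors of $S$ are the integers coprime to at least one element of $S$.

Test it first on one prime. Let $S$ be the set of divisors of $n$ divisible by $p_i$. Its neighbors are exactly the integers in $\{1,\dots,N\}$ prime to $p_i$: every neighbor is prime to $p_i$, and all such integers are neighbors of the element $p_i\in S$. Now $\#S=N-N/(a_i+1)$, while the number of neighbors is $N-\lfloor N/p_i\rfloor\ge N-N/p_i$. Since $a_i+1\le p_i$, Hall's inequality holds. This is a good sign, and it shows where the condition $a_i\le p_i-1$ comes from.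

Now use several primes at once. Let $T$ be a nonempty set of primes dividing $n$, and let $S$ be the set of divisors divisible by every prime in $T$. The neighbors of $S$ are the integers in $\{1,\dots,N\}$ prime to all of $T$ (again the element $\prod_{p\in T}p$ of $S$ sees all of them). Hall requires at least
$$\#S=N\prod_{p_i\in T}\Bigl(1-\frac1{a_i+1}\Bigr)$$
such integers. Inclusion–exclusion gives the main term $N\prod_{p\in T}(1-1/p)$, which is large enough, but it comes with $2^{\#T}-1$ rounding errors, each bounded only by $1$. Suppose $n$ is squarefree with $k\ge3$ prime factors, so $N=2^k$, and let $T$ consist of $k-1$ of them including $2$ and $3$. We need two integers. The main term is at most $2^k\cdot\frac12\cdot\frac23=2^k/3$, and the guaranteed lower bound is therefore at most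
$$\frac{2^k}{3}-(2^{k-1}-1)=1-\frac{2^k}{6}<0 .$$
The estimate says nothing: the interval has length comparable to the number of rounding errors. And this is only one shape of $S$; Hall's theorem asks about all of them. We need a way to prove that a matching exists without counting neighborhoods.

## Coprimality written into the zeros of a matrix

Recall the Leibniz formula. If $M$ is an $N\times N$ matrix with rows indexed by $m\in\{1,\dots,N\}$ and columns indexed by $d\in D(n)$, then
$$\det M=\sum_{\sigma}\pm\prod_{m=1}^N M_{m,\sigma(m)},$$
where $\sigma$ runs over the bijections $\{1,\dots,N\}\to D(n)$. If $\det M\neq0$, some product in the sum is nonzero, and for that $\sigma$ every entry $M_{m,\sigma(m)}$ is nonzero. So $n$ is matchable as soon as we find a matrix with two properties: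

1. $M_{m,d}=0$ whenever $\gcd(m,d)>1$;
2. $\det M\ne0$.

The first candidate is the $0/1$ matrix, with entry $1$ exactly when $\gcd(m,d)=1$. It already fails for $n=6$. With columns in the order $1,2,3,6$ it is
$$\begin{pmatrix}1&1&1&1\\1&0&1&0\\1&1&0&0\\1&0&1&0\end{pmatrix},$$
and rows $2$ and $4$ coincide. The determinant is $0$ although $6$ is matchable (for instance $1\leftrightarrow 6$, $2\leftrightarrow3$, $3\leftrightarrow2$, $4\leftrightarrow1$). There are two coprime matchings, and their terms cancel.

The failure tells us what to change. The $0/1$ entry sees only whether $p\mid m$. The integers $2$ and $4$ are both even and both prime to $3$, so it cannot separate them; but they differ modulo $3$. The nonzero entries are ours to choose, so let them depend on the residue of $m$ modulo each prime. Let $\omega=e^{2\pi\sqrt{-1}/p}$. A function of $m\bmod p$ that vanishes when $p\mid m$ is $\omega^{em}-1$, and we may use a different $e$ for each exponent of $p$ in $d$. As a function of $z=\omega^m$ it is a polynomial $z^e-1$ with leading term $z^e$. So, for one prime, the columns $1,z-1,z^2-1,\dots$ differ from $1,z,z^2,\dots$ only by a triangular change of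 basis, and the matrix of powers is a Vandermonde matrix. For several primes we multiply.

Try it on $n=6$ with $\omega=e^{2\pi\sqrt{-1}/3}$. The columns for $d=1,2,3,6$ are $1$, $(-1)^m-1$, $\omega^m-1$, and the product of the last two:
$$\begin{pmatrix}1&-2&\omega-1&-2(\omega-1)\\1&0&\omega^2-1&0\\1&-2&0&0\\1&0&\omega-1&0\end{pmatrix}.$$
Column $6$ forces row $1$; column $2$ then forces row $3$; what remains is rows $2,4$ against columns $1,3$, with determinant $(\omega-1)-(\omega^2-1)=\omega-\omega^2\neq0$. So up to sign the determinant is $(-2)\cdot(-2)(\omega-1)(\omega-\omega^2)\ne0$. The two terms that cancelled before no longer do.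

We recall the Vandermonde formula in the form we need. For numbers $z_1,\dots,z_N$,
$$\det\bigl(z_l^{\,m}\bigr)_{1\le m,l\le N}=\prod_{l}z_l\cdot\prod_{l<l'}(z_{l'}-z_l). \tag{1}$$
Indeed, pull a factor $z_l$ out of column $l$; the matrix $(z_l^{\,m-1})$ that is left is the usual Vandermonde matrix. Thus if the nodes $z_l$ are nonzero and distinct, the determinant is nonzero.

## The determinant for a general M-number

Fix an M-number $n=\prod_{i=1}^kp_i^{a_i}$ with $1\le a_i\le p_i-1$, and put $N=\tau(n)$, $\omega_i=e^{2\pi\sqrt{-1}/p_i}$. Empty products are $1$. For $d\in D(n)$ define the node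
$$\zeta_d=\prod_{i=1}^k\omega_i^{\,v_{p_i}(d)} .$$
For $n=6$ the nodes for $d=1,2,3,6$ are $1,-1,\omega,-\omega$. The following lemma is where the hypothesis on $n$ enters. The integer $s$ is there for later use; Theorem 1 needs only $s=1$.

**Lemma 1.** Let $s$ be an integer with $\gcd(s,n)=1$. If $d,d'\in D(n)$ and $\zeta_d^{\,s}=\zeta_{d'}^{\,s}$, then $d=d'$.

**Proof.** Put $\delta_i=v_{p_i}(d)-v_{p_i}(d')$. The hypothesis says that $\prod_i\omega_i^{s\delta_i}=1$, that is,
$$\sum_{l=1}^k\frac{s\,\delta_l}{p_l}\in\mathbb Z .$$
Let $P=\prod_l p_l$ and multiply by $P$: the integer $\sum_l s\,\delta_l\,P/p_l$ is a multiple of $P$, hence of each $p_i$. For $l\ne i$ the number $P/p_l$ is divisible by $p_i$, so these terms vanish modulo $p_i$, and we are left with $p_i\mid s\,\delta_i\,P/p_i$. The prime $p_i$ does not divide $P/p_i$, a product of other primes, and it does not divide $s$, because $p_i\mid n$ and $\gcd(s,n)=1$. So $p_i\mid\delta_i$. Both exponents lie between $0$ and $a_i$, so $|\delta_i|\le a_i\le p_i-1$, and therefore $\delta_i=0$. This holds for every $i$, so $d=d'$. $\blacksquare$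

**Proof of Theorem 1.** Define, for $1\le m\le N$ and $d\in D(n)$,
$$M_{m,d}=\prod_{i:\,v_{p_i}(d)\ge1}\bigl(\omega_i^{\,v_{p_i}(d)\,m}-1\bigr). \tag{2}$$

**Step 1: the entries vanish at non-coprime pairs.** This step makes every nonzero Leibniz term a coprime matching. Suppose $\gcd(m,d)>1$. Some prime divides both, and since it divides $n$ it is some $p_i$. Then $v_{p_i}(d)\ge1$, so the $i$-th factor is present in (2), and it equals $\omega_i^{\,v_{p_i}(d)m}-1=0$ because $p_i\mid m$. Hence $M_{m,d}=0$.

(Conversely, if $\gcd(m,d)=1$, each factor has $p_i\nmid m$ and $1\le v_{p_i}(d)\le p_i-1$, so no factor is zero. Thus the nonzero terms correspond exactly to the coprime matchings. The proof needs only the first direction.)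

**Step 2: $\det M=\det V$, where $V_{m,d}=\zeta_d^{\,m}$.** This step replaces $M$ by a matrix whose determinant we know. Let $I(d)=\{i: v_{p_i}(d)\ge1\}$. Expand (2) by choosing, in each factor, the exponential for $i$ in a subset $A\subseteq I(d)$ and $-1$ for the other $i$. With $d_A=\prod_{i\in A}p_i^{\,v_{p_i}(d)}$ we have $\prod_{i\in A}\omega_i^{\,v_{p_i}(d)m}=\zeta_{d_A}^{\,m}$, so
$$M_{m,d}=\sum_{A\subseteq I(d)}(-1)^{\#I(d)-\#A}\,\zeta_{d_A}^{\,m}.$$
Different subsets $A$ give different divisors $d_A$. Define $C_{d_A,d}=(-1)^{\#I(d)-\#A}$ for $A\subseteq I(d)$, and $C_{d',d}=0$ if $d'$ is not of the form $d_A$. These coefficients do not depend on $m$, so the last display reads $M_{m,d}=\sum_{d'}V_{m,d'}C_{d',d}$, that is, $M=VC$.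

Order $D(n)$ by size. If $C_{d',d}\ne0$, then $d'\mid d$, so $d'\le d$; thus $C$ is upper triangular. The diagonal entry comes from $A=I(d)$, where $d_A=d$ and the sign is $+1$. So $\det C=1$ and $\det M=\det V$.

**Step 3: the nodes are distinct.** This is what makes $\det V$ nonzero. Lemma 1 with $s=1$ says that $\zeta_d\neq\zeta_{d'}$ for $d\ne d'$.

**Step 4: a nonzero term is a matching.** By (1), $\det V=\prod_d\zeta_d\cdot\prod_{d<d'}(\zeta_{d'}-\zeta_d)$. The nodes are products of roots of unity, hence nonzero, and they are distinct by Step 3. So $\det M=\det V\ne0$. By the Leibniz formula there is a bijection $\sigma:\{1,\dots,N\}\to D(n)$ with $M_{m,\sigma(m)}\ne0$ for every $m$. By Step 1, $\gcd(m,\sigma(m))=1$ for every $m$. Thus $n$ is matchable. $\blacksquare$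

As a check, for $n=6$ the differences of the nodes $1,-1,\omega,-\omega$ have absolute values $2,\sqrt3,1,1,\sqrt3,2$, with product $12$. The direct computation gave $|4(\omega-1)(\omega-\omega^2)|=4\cdot\sqrt3\cdot\sqrt3=12$.

If some $a_i\ge p_i$, the construction breaks in Step 3: the divisors $1$ and $p_i^{\,p_i}$ have the same node. In fact the column of $M$ at $d=p_i^{\,p_i}$ is then identically $0$. For $n=4$ this kills the determinant even though a matching exists, so the vanishing of this determinant does not show that $n$ is not matchable.

## Spending all the roots: exponents bounded by residues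

In the special case we had $v_p(\sigma(m))=m\bmod p$, which is much more than coprimality. A weaker form of this survives in general. To find it, ask what Step 2 used about the factor $z^e-1$, where $z=\omega^m$: only that it is a monic polynomial of degree $e$ in $z$. Such a polynomial has $e$ roots, and $z$ takes values among the $p$-th roots of unity. For $1\le e\le p-1$ the only common root of $z^e-1$ and $z^p-1$ is $z=1$, since $\gcd(e,p)=1$. So $e-1$ of the $e$ roots lie where $z$ never goes. Put all $e$ roots at $p$-th roots of unity instead, and each column acquires $e$ forbidden residue classes in place of one. The rows can be more general too: the Vandermonde structure needs only an arithmetic progression of exponents.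

**Theorem 2.** Let $n=\prod_{i=1}^kp_i^{a_i}$ be an M-number ($1\le a_i\le p_i-1$) and $N=\tau(n)$. Let $x_j=c+js$ $(1\le j\le N)$ be an arithmetic progression of integers with $\gcd(s,n)=1$. For each $i$ let $r_i:\mathbb Z/p_i\to\{0,1,\dots,p_i-1\}$ be any bijection. Then there is a bijection $\sigma:\{1,\dots,N\}\to D(n)$ with
$$v_{p_i}(\sigma(j))\le r_i(x_j\bmod p_i)\qquad\text{for all } i,j. \tag{3}$$

In particular, with $r_i$ the least non-negative residue, any $N$ terms of such a progression (in particular any $\tau(n)$ consecutive integers) can be matched with $D(n)$ so that $v_p(d)\le (x\bmod p)$ for every matched pair $(x,d)$ and every prime $p\mid n$; and then $\gcd(x,d)=1$. We use the convention $\gcd(0,d)=d$.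

For example, let $n=25$, with the integers $4,5,6$ of residues $4,0,1$ modulo $5$. Coprimality alone would allow $4\mapsto5$, $5\mapsto1$, $6\mapsto25$. The bound $v_5(d)\le x\bmod5$ forbids $6\mapsto25$ and leaves only $5\mapsto1$, $6\mapsto5$, $4\mapsto25$. The condition on $s$ cannot be dropped: for $n=2$ and the progression $2,4$ with $s=2$, both terms are even and neither can be matched with the divisor $2$.

**Proof.** The integers $r_i(x_j \bmod p_i)$ are written $r_i(x_j)$.

**Step 1: factors with prescribed zeros.** We build the entries so that nonvanishing means exactly (3). Let $t_{i,l}$ be the residue class modulo $p_i$ with $r_i(t_{i,l})=l$. For $0\le e\le a_i$ and an integer $x$ put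
$$g_{i,e}(x)=\prod_{l=0}^{e-1}\bigl(\omega_i^{\,x}-\omega_i^{\,t_{i,l}}\bigr),$$
with $g_{i,0}=1$; since $e\le a_i\le p_i-1$, all the classes $t_{i,0},\dots,t_{i,e-1}$ exist. As $\omega_i$ has order exactly $p_i$, the factor with index $l$ vanishes if and only if $x\equiv t_{i,l}\pmod{p_i}$, that is, if and only if $r_i(x)=l$. Hence
$$g_{i,e}(x)\ne0\iff r_i(x)\notin\{0,\dots,e-1\}\iff r_i(x)\ge e. \tag{4}$$
Now set
$$M_{j,d}=\prod_{i=1}^k g_{i,\,v_{p_i}(d)}(x_j).$$
By (4), $M_{j,d}\ne0$ if and only if $v_{p_i}(d)\le r_i(x_j)$ for all $i$.

**Step 2: triangular change of columns.** We compare $M$ with a matrix of powers. As a polynomial in $\omega_i^{\,x}$, the function $g_{i,e}$ is monic of degree $e$, so there are constants with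
$$g_{i,e}(x)=\sum_{f=0}^{e}c^{(i)}_{e,f}\,\omega_i^{\,fx},\qquad c^{(i)}_{e,e}=1 .$$
Multiply these expansions over $i$, with $e=v_{p_i}(d)$. Choosing an exponent $f_i\in\{0,\dots,v_{p_i}(d)\}$ for each $i$ is the same as choosing the divisor $d'=\prod p_i^{f_i}$ of $d$, and $\prod_i\omega_i^{\,f_ix_j}=\zeta_{d'}^{\,x_j}$. So
$$M_{j,d}=\sum_{d'\mid d}C_{d',d}\,\zeta_{d'}^{\,x_j},\qquad C_{d',d}=\prod_{i=1}^k c^{(i)}_{v_{p_i}(d),\,v_{p_i}(d')} \quad (d'\mid d).$$
Put $C_{d',d}=0$ when $d'\nmid d$, and $V_{j,d}=\zeta_d^{\,x_j}$. Then $M=VC$. Ordering $D(n)$ by size, $C$ is upper triangular because $d'\mid d$ implies $d'\le d$, and its diagonal entries are $\prod_i c^{(i)}_{e,e}=1$ (with $e=v_{p_i}(d)$ in the $i$-th factor). So $\det C=1$ and $\det M=\det V$.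

**Step 3: $\det V\neq0$.** We reduce $V$ to Vandermonde form. Since
$$V_{j,d}=\zeta_d^{\,c+js}=\zeta_d^{\,c}\,(\zeta_d^{\,s})^j ,$$
pulling $\zeta_d^{\,c}$ out of column $d$ leaves the matrix in (1) with nodes $\zeta_d^{\,s}$. The factors $\zeta_d^{\,c}$ are nonzero. The nodes are nonzero, and they are distinct by Lemma 1, which applies because $\gcd(s,n)=1$. Hence $\det V\neq0$, and $\det M\neq0$.

**Step 4: reading off $\sigma$.** By the Leibniz formula there is a bijection $\sigma:\{1,\dots,N\}\to D(n)$ with $M_{j,\sigma(j)}\ne0$ for all $j$. By Step 1 this is (3).

**Step 5: least residues give coprimality.** Let $r_i$ be the least non-negative residue. If $p_i\mid x_j$, then $r_i(x_j)=0$, so (3) forces $v_{p_i}(\sigma(j))=0$. No prime dividing $n$ therefore divides both $x_j$ and $\sigma(j)$. As every prime factor of $\sigma(j)$ divides $n$, we get $\gcd(x_j,\sigma(j))=1$; if $x_j=0$, the same argument shows that $\sigma(j)$ has no prime factor, so $\sigma(j)=1=\gcd(0,1)$. $\blacksquare$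

When all $a_i=p_i-1$ and $s=1$, the bound with least residues recovers the explicit matching of the special case. The block is then a complete residue system modulo $\prod p_l$, so $\sum_j r_i(x_j)=\frac N{p_i}(0+1+\dots+(p_i-1))$, and $\sum_{d}v_{p_i}(d)$ has the same value. A termwise inequality with equal sums is an equality, so $v_{p_i}(\sigma(j))=x_j\bmod p_i$ for all $i,j$.

## Blocks in arbitrary position characterize M-numbers

The example $n=4$ shows that the initial block $\{1,\dots,\tau(n)\}$ can be matched for some $n$ that are not M-numbers. Move the block so that it starts at a multiple of the primes of $n$, and this is no longer possible. A *coprime matching* of a block with $D(n)$ is a bijection whose matched pairs are all coprime, again with $\gcd(0,d)=d$.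

**Theorem 3.** For a natural number $n$ the following are equivalent:

1. $n$ is an M-number;
2. every block of $\tau(n)$ consecutive integers has a coprime matching with $D(n)$;
3. the block $\{0,1,\dots,\tau(n)-1\}$ has a coprime matching with $D(n)$;
4. for some positive multiple $L$ of $\prod_{p\mid n}p$, the block $\{L,L+1,\dots,L+\tau(n)-1\}$ of positive integers has a coprime matching with $D(n)$.

**Proof.**

**From 1 to 2, and from 2 to 3 and 4.** A block of $\tau(n)$ consecutive integers is a progression $x_j=c+j$, so Theorem 2 with $s=1$ and least residues gives 2. Statements 3 and 4 are instances of 2; in 4 one may take any positive multiple $L$.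

**From 3 or 4 to 1.** Here we reuse the one-prime count from the discussion of Hall's condition, now with the inequality reversed. Suppose $n$ is not an M-number. Then there is a prime $p$ with $p^a\,\|\,n$ (that is, $a=v_p(n)$) and $a\ge p$. The block in question has $\tau(n)$ consecutive terms and starts at a multiple of $p$, so the number of multiples of $p$ in it is
$$\Bigl\lceil\frac{\tau(n)}p\Bigr\rceil\ \ge\ \frac{\tau(n)}p\ >\ \frac{\tau(n)}{a+1},$$
since $p<a+1$. In a coprime matching each multiple of $p$ goes to a divisor of $n$ prime to $p$ (for the integer $0$ the partner is the divisor $1$), and different integers go to different divisors. But $n$ has exactly $\tau(n)/(a+1)$ divisors prime to $p$: divide $\tau(n)=\prod_q(v_q(n)+1)$ by the factor $a+1$ for $q=p$. This is a contradiction, so $n$ is an M-number. $\blacksquare$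

For $n=4$ this is visible at once: the block $\{0,1,2\}$ contains two even numbers, and $D(4)=\{1,2,4\}$ contains only one odd divisor. The initial block $\{1,2,3\}$ contains only one even number. So for the initial block alone, being an M-number is sufficient but not necessary.

## Integers coprime to $n$ in a short block

Recall the counting question that the rounding errors blocked: do the divisors of $n$ divisible by all its primes have enough neighbors? A matching exists, so Hall's inequalities hold, and we can now read the answer off.

**Corollary.** If $n=\prod p_i^{a_i}$ is an M-number, any $\tau(n)=\prod(a_i+1)$ consecutive integers include at least $\prod a_i$ integers coprime to $n$. Equality holds for every block when all $a_i=p_i-1$.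

**Proof.** The divisors $d$ of $n$ divisible by every $p_i$ are given by exponents $1\le e_i\le a_i$, so there are $\prod a_i$ of them. By Theorem 2 the block has a coprime matching with $D(n)$, and these divisors are matched with $\prod a_i$ distinct integers $x$ of the block. For each of them $\gcd(x,d)=1$, and $d$ is divisible by every prime factor of $n$, so $x$ is coprime to $n$.

If all $a_i=p_i-1$, the block has $\prod p_i$ terms, so it is a complete residue system modulo $\prod p_i$. By the Chinese remainder theorem it contains exactly $\prod(p_i-1)=\prod a_i$ integers that are nonzero modulo every $p_i$, that is, coprime to $n$. $\blacksquare$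

For $n=6$ the corollary says that any four consecutive integers include one that is coprime to $6$, and the block $2,3,4,5$ contains only one such integer, $5$. For $n=18$ it says that any six consecutive integers include exactly two that are coprime to $18$, namely those congruent to $1$ and $5$ modulo $6$.
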